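# Walsh–Paley martingales and the randomized UMD inequalities

## 1. Martingale differences, random signs, and two inequalities

Throughout, $X\ne\{0\}$ is a real or complex Banach space and $1<p<\infty$. The definitions below also make sense for $p=1$, and some statements will allow $p=1$ explicitly. All $X$-valued functions are strongly measurable, and $L^p(\Omega;X)$ is the Bochner space. We write $\|\cdot\|_p$ for the $L^p$-norm over all random variables present in the expression.

**Definition 1 (martingale differences).** Let $(\mathcal F_n)$ be a filtration on a probability space. A sequence $(d_n)_{n=1}^N$ in $L^p(\Omega;X)$ is an $L^p$-martingale difference sequence if $d_n$ is $\mathcal F_n$-measurable and $\mathbb E(d_n\mid\mathcal F_{n-1})=0$.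

*Example.* Let $\zeta_1,\zeta_2,\dots$ be independent with $\mathbb P(\zeta_k=1)=\delta$ and $\mathbb P(\zeta_k=0)=1-\delta$, and let $\tau=\inf\{k:\zeta_k=1\}$. Then $d_k=\mathbf 1_{\{k\le\tau\}}(\zeta_k-\delta)$ is a real martingale difference sequence for $\mathcal F_k=\sigma(\zeta_1,\dots,\zeta_k)$, because $\{k\le\tau\}=\{\zeta_1=\dots=\zeta_{k-1}=0\}$ belongs to $\mathcal F_{k-1}$.

Conventions differ on whether $\mathbb E d_1=0$ is part of the definition. This does not matter to us. If it is not, take an independent sign $r_0$, uniform on $\{-1,1\}$, and replace $d_n$ by $r_0d_n$, with $\mathcal G_0$ trivial and $\mathcal G_n=\sigma(\mathcal F_n,r_0)$. Then $\mathbb E(r_0d_1)=0$ and $\mathbb E(r_0d_n\mid\mathcal G_{n-1})=r_0\,\mathbb E(d_n\mid\mathcal F_{n-1})=0$ for $n\ge2$. The norms of $\sum d_n$ and of $\sum\varepsilon_nd_n$ (see below) are unchanged. So from now on $\mathcal F_0$ is trivial and $\mathbb E(d_n\mid\mathcal F_{n-1})=0$ for all $n\ge1$.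

**Definition 2 (Rademacher sequence).** A Rademacher sequence is a sequence of independent variables, each equal to $1$ or $-1$ with probability $\frac12$. The letters $(\varepsilon_k)$, $(\varepsilon_{kj})$, $(\eta_k)$ denote Rademacher sequences independent of everything else.

*Example.* If $\alpha_k\in\{-1,1\}$ are random signs independent of $(\varepsilon_k)$, then conditionally on $(\alpha_k)$ the sequence $(\alpha_k\varepsilon_k)$ is again Rademacher. We say that the signs $\alpha_k$ are *absorbed* in $\varepsilon_k$.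

**Definition 3 ($\mathrm{UMD}^-_p$ and $\mathrm{UMD}^+_p$).** The space $X$ has $\mathrm{UMD}^-_p$ if there is $\beta<\infty$ such that for all $N$ and all $X$-valued $L^p$-martingale difference sequences, on any filtered probability space,
$$\Big\|\sum_{n=1}^Nd_n\Big\|_p\le\beta\,\Big\|\sum_{n=1}^N\varepsilon_nd_n\Big\|_p, \tag{1}$$
and it has $\mathrm{UMD}^+_p$ if there is $\beta<\infty$ such that always
$$\Big\|\sum_{n=1}^N\varepsilon_nd_n\Big\|_p\le\beta\,\Big\|\sum_{n=1}^Nd_n\Big\|_p. \tag{2}$$
The least constants are denoted $\beta_p^-(X)$ and $\beta_p^+(X)$.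

*Example.* If $X$ is a Hilbert space and $p=2$, martingale differences are orthogonal, so both norms equal $(\sum_n\mathbb E\|d_n\|^2)^{1/2}$ and $\beta_2^\pm(X)=1$.

*Relation to UMD.* The UMD property asks for $\|\sum\epsilon_nd_n\|_p\le\beta_p(X)\|\sum d_n\|_p$ for every deterministic choice of signs $\epsilon_n$. Averaging over signs gives (2). For fixed signs, applying UMD to the martingale difference sequence $(\epsilon_nd_n)$ gives $\|\sum d_n\|_p\le\beta_p(X)\|\sum\epsilon_nd_n\|_p$, and averaging gives (1).

**Definition 4 (Walsh–Paley martingales).** A Walsh–Paley martingale difference sequence has the form $d_n=r_n\,v_n(r_1,\dots,r_{n-1})$, where $(r_n)$ is a Rademacher sequence with its natural filtration, the $v_n:\{-1,1\}^{n-1}\to X$ are arbitrary functions, and $v_1$ is a constant vector. If (2), respectively (1), holds with a finite constant for all such sequences, $X$ has the Walsh–Paley $\mathrm{UMD}^+_p$, respectively $\mathrm{UMD}^-_p$, property. The least constants are $\beta_p^{+,\Delta}(X)$ and $\beta_p^{-,\Delta}(X)$.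

*Example (betting until the first loss).* Let $x\in X$ and $v_n=\mathbf 1_{\{r_1=\dots=r_{n-1}=1\}}\,x$ for $n\le m$. Let $T$ be the first $n\le m$ with $r_n=-1$, and $T=\infty$ if there is none. Then $\sum_{n\le m}r_nv_n$ equals $mx$ if $T=\infty$, and $(T-1)x-x=(T-2)x$ if $T\le m$. This game will do the main work in the $\mathrm{UMD}^-$ case.

For Walsh–Paley differences, $\sum\varepsilon_nr_nv_n$ and $\sum\varepsilon_nv_n$ have the same norm, since $r_n$ can be absorbed in $\varepsilon_n$. Taking $N=1$ shows $\beta_p^{\pm,\Delta}(X)\ge1$.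

A useful source of Walsh–Paley sequences is the following. Let $F$ be an $X$-valued function on a cube with coordinates $r_1,\dots,r_M$ and let $\mathcal H_i=\sigma(r_1,\dots,r_i)$. Write $\mathbb E(F\mid\mathcal H_i)=g(r_1,\dots,r_i)$. Then
$$\Delta_iF:=\mathbb E(F\mid\mathcal H_i)-\mathbb E(F\mid\mathcal H_{i-1})=r_i\cdot\tfrac12\big(g(r_1,\dots,r_{i-1},1)-g(r_1,\dots,r_{i-1},-1)\big),$$
so $(\Delta_iF)_i$ is a Walsh–Paley martingale difference sequence, with sum $F-\mathbb EF$.

**Three tools.** We use the following constantly.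

* *Contraction principle:* $\|\sum a_k\varepsilon_kx_k\|_p\le\max_k|a_k|\,\|\sum\varepsilon_kx_k\|_p$ for real $a_k$. Indeed, if $\max|a_k|\le1$, then $(a_k)$ is a convex combination of sign vectors, and for a sign vector the norm does not change.
* *Conditional expectations are contractions* on $L^p(\Omega;X)$.
* *Conditioning:* if an inequality between $L^p$-norms holds, with one constant, for each fixed value of some of the variables, raise it to the power $p$ and integrate.

**Definition 5 (copies of $\ell_\infty^n$; cotype).** The space $X$ contains the $\ell_\infty^n$ uniformly if for some $\lambda$ there is, for every $n$, a linear $J:\ell_\infty^n\to X$ with $\|x\|\le\|Jx\|\le\lambda\|x\|$. It has cotype $q$ ($2\le q<\infty$) if $(\sum\|x_k\|^q)^{1/q}\le C\,(\mathbb E\|\sum\varepsilon_kx_k\|^q)^{1/q}$ for all finite families, and finite cotype if it has some cotype $q<\infty$.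

*Example.* A Hilbert space has cotype $2$, by orthogonality. The space $c_0$ contains the $\ell^n_\infty$ with $\lambda=1$, and it has no finite cotype: with unit vectors $e_k$, $\|\sum_{k\le n}\varepsilon_ke_k\|=1$ always, while $\sum_{k\le n}\|e_k\|^q=n$.

We recall two facts. By the Maurey–Pisier theorem (Studia Math. 58 (1976), 45–90), a Banach space that does not contain the $\ell_\infty^n$ uniformly has finite cotype. And if $X$ has finite cotype and $(\gamma_k)$ are independent standard real Gaussians, there is $C_\gamma<\infty$ with $\|\sum\gamma_kx_k\|_p\le C_\gamma\|\sum\varepsilon_kx_k\|_p$ for all finite families (loc. cit.; see also Hytönen–van Neerven–Veraar–Weis, *Analysis in Banach Spaces* II, Ch. 7).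

## 2. Theorems A and B: from coin tosses to all martingales

The Walsh–Paley inequalities only look at martingales driven by fair coins, in which each step is a sign times something already known. A general martingale step may be skewed: a rare large gain against a frequent small loss. Open Problem 2 of "Martingales in Banach Spaces and the Randomized UMD Properties" (https://www.aaagarwal.com/files/agarwaljuniorpaper.pdf) asks: *are the $\mathrm{UMD}^+$ and $\mathrm{UMD}^-$ properties implied by the corresponding notions restricted to Walsh–Paley martingales?* Since it is known that $\beta_p^{-,\Delta}(\mathbb R)\ne\beta_p^-(\mathbb R)$ for certain $p$, we must allow the constant to change. The answer is yes in both cases, for every $X$ and with the same $p$.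

**Theorem A.** $\beta_p^{+,\Delta}(X)\le\beta_p^+(X)\le2\,\beta_p^{+,\Delta}(X)$.

**Theorem B.** Let $\beta:=\beta_p^{-,\Delta}(X)<\infty$. Then there is $A<\infty$ such that for all $m$ and all finite families $(x_k)$ in $X$
$$\Big\|\sum_kx_k\sum_{j=1}^m\varepsilon_{kj}\Big\|_p\le A\sqrt m\,\Big\|\sum_k\varepsilon_kx_k\Big\|_p, \tag{3}$$
and, with $m:=\lceil4A^2\beta^2\rceil$ and $K:=2(1+\beta)(2^m-1)$,
$$\beta\le\beta_p^-(X)\le\beta(1+2K)<\infty.$$

The proof of Theorem B will work verbatim for $p\in[1,\infty)$. The left inequalities in both theorems hold because Walsh–Paley differences are martingale differences.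

## 3. Independent steps, and two steps

**Independent steps.** Let $Y_1,\dots,Y_N$ be independent and mean zero in $L^p(\Omega;X)$. In *every* Banach space,
$$\Big\|\sum\varepsilon_kY_k\Big\|_p\le2\Big\|\sum Y_k\Big\|_p,\qquad \Big\|\sum Y_k\Big\|_p\le2\Big\|\sum\varepsilon_kY_k\Big\|_p. \tag{4}$$
For fixed signs $\epsilon_k$, each of $\sum_{\epsilon_k=1}Y_k$ and $\sum_{\epsilon_k=-1}Y_k$ is a conditional expectation of $\sum Y_k$, so $\|\sum\epsilon_kY_k\|_p\le2\|\sum Y_k\|_p$. Applied to the independent mean-zero variables $\epsilon_kY_k$, this gives $\|\sum Y_k\|_p\le2\|\sum\epsilon_kY_k\|_p$. Average over the signs. So the content of (1) and (2) lies in the dependence of $d_k$ on the past.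

**Two Walsh–Paley steps.** Let $d_1=r_1v_1$ and $d_2=r_2v_2(r_1)$. Then $\|d_1+d_2\|=\|v_1+r_1r_2v_2(r_1)\|$ and $\|\varepsilon_1d_1+\varepsilon_2d_2\|=\|v_1+\varepsilon_1\varepsilon_2r_1r_2v_2(r_1)\|$. Given $r_1$, both signs in front of $v_2(r_1)$ are uniform, so the two norms have the same law: randomization changes nothing.

**Two skewed steps.** Let $X=\mathbb R$, $p=4$, $d_1=r_1$, $d_2=r_1Y$, with $Y$ independent of $r_1$, equal to $2$ with probability $\frac13$ and to $-1$ with probability $\frac23$. Then $\mathbb EY=0$, and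
$$\mathbb E|d_1+d_2|^4=\mathbb E(1+Y)^4=\tfrac13\cdot81=27,\qquad \mathbb E(1-Y)^4=\tfrac13\cdot1+\tfrac23\cdot16=11,$$
so $\mathbb E|\varepsilon_1d_1+\varepsilon_2d_2|^4=\frac12(27+11)=19$. Skewness is visible already at $N=2$, and a Walsh–Paley pair never shows it.

## 4. Block-dyadic sequences suffice

The first step replaces an arbitrary filtered probability space by finitely many bits.

**Definition 6 (block-dyadic sequence).** Let $Q=\{-1,1\}^L$ and let $\xi_1,\dots,\xi_N$ be independent and uniform on $Q$. A block-dyadic sequence is $e_n=E_n(\xi_1,\dots,\xi_n)$, $1\le n\le N$, with arbitrary $E_n:Q^n\to X$.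

*Example.* With $L=2$, let $D(x)=3$ if $x=(1,1)$ and $D(x)=-1$ otherwise. Then $d_n=D(\xi_n)$ is a skewed block-dyadic martingale difference sequence. With $L=1$ and $\zeta_k=\frac12(1+\xi_k)$, the sequence $e_k=\mathbf 1_{\{\zeta_1=\dots=\zeta_{k-1}=0\}}\zeta_k$ is block-dyadic but not a martingale difference sequence.

We write $\xi_{<n}=(\xi_1,\dots,\xi_{n-1})$ and similarly for other sequences.

**Lemma 1.** Let $(e_n)_{n=1}^N$ be adapted in $L^p(\Omega;X)$, $1\le p<\infty$, with $\mathcal F_0$ trivial, and let $\alpha>0$. There are finite-valued $(s_n,h_n)_n$ on $\Omega$, and, on another probability space, $(S_n,H_n)_n$ with the same joint law together with a block-dyadic sequence $(\hat e_n)$, such that for each $n$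
$$\|e_n-s_n\|_p\le\alpha,\quad\|\mathbb E(e_n\mid\mathcal F_{n-1})-h_n\|_p\le3\alpha,\quad\|S_n-\hat e_n\|_p\le\alpha,\quad\|H_n-\mathbb E(\hat e_n\mid\xi_{<n})\|_p\le\alpha.$$

*Proof.* **Discretization on $\Omega$.** The aim is to make everything finite-valued without spoiling the conditional expectations; for this we store an approximation of the next conditional expectation along with the present value. Choose simple $\mathcal F_n$-measurable $s_n$ ($1\le n\le N$) and $t_n$ ($0\le n\le N$) with
$$\|e_n-s_n\|_p\le\alpha\ (1\le n\le N),\qquad\|\mathbb E(e_{n+1}\mid\mathcal F_n)-t_n\|_p\le\alpha\ (0\le n<N),$$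
where $t_0=\mathbb Ee_1$ and $t_N=0$. Put $z_n=(s_n,t_n)$ for $n\ge1$, let $\mathcal A_n=\sigma(z_1,\dots,z_n)\subset\mathcal F_n$ with $\mathcal A_0$ trivial, and put $h_n=\mathbb E(s_n\mid\mathcal A_{n-1})$. By the tower property, $\mathbb E(e_n\mid\mathcal A_{n-1})=\mathbb E(\mathbb E(e_n\mid\mathcal F_{n-1})\mid\mathcal A_{n-1})$. Since $t_{n-1}$ is $\mathcal A_{n-1}$-measurable,
$$h_n-\mathbb E(e_n\mid\mathcal F_{n-1})=\mathbb E(s_n-e_n\mid\mathcal A_{n-1})+\mathbb E\big(\mathbb E(e_n\mid\mathcal F_{n-1})-t_{n-1}\,\big|\,\mathcal A_{n-1}\big)+\big(t_{n-1}-\mathbb E(e_n\mid\mathcal F_{n-1})\big),$$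
and each of the three terms has norm at most $\alpha$.

**Realization on $[0,1]^N$.** The aim is to drive the finite-valued process by independent uniform variables. Take $[0,1]^N$ with Lebesgue measure and coordinates $u_1,\dots,u_N$. Define recursively $Z_n=\varphi_n(Z_{<n},u_n)$, where $\varphi_n(z_{<n},\cdot)$ is a step function taking each possible value of $z_n$ on an interval whose length is the conditional probability of that value given $z_{<n}$. Then $(Z_n)_n$ has the law of $(z_n)_n$. Let $S_n$ be the first component of $Z_n$ and $H_n=\mathbb E(S_n\mid u_{<n})$. Since $u_n$ is independent of $u_{<n}$, $H_n$ is the function $\sum_ss\,\mathbb P(s_n=s\mid z_{<n}=Z_{<n})$ of $Z_{<n}$. This is the same function as the one giving $h_n$ from $z_{<n}$, so $(S_n,H_n)_n$ and $(s_n,h_n)_n$ have the same joint law.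

**Truncation to bits.** Let $\xi_n\in\{-1,1\}^L$ encode the first $L$ binary digits of $u_n$, let $\mathcal B_L=\sigma(\xi_1,\dots,\xi_N)$ and $\hat e_n=\mathbb E(S_n\mid\mathcal B_L)$. Because $S_n$ depends only on $u_1,\dots,u_n$, independence makes $\hat e_n$ a function of $\xi_1,\dots,\xi_n$. Moreover,
$$\mathbb E(\hat e_n\mid\xi_{<n})=\mathbb E(S_n\mid\xi_{<n})=\mathbb E(H_n\mid\xi_{<n})=\mathbb E(H_n\mid\mathcal B_L),$$
where the second equality is the tower property for $\sigma(\xi_{<n})\subset\sigma(u_{<n})$ and the third holds because $H_n$ depends only on $u_{<n}$. As $L\to\infty$, the $\mathcal B_L$ increase and generate the Borel sets up to null sets. So $\hat e_n\to S_n$ and $\mathbb E(\hat e_n\mid\xi_{<n})\to H_n$ in $L^p$ by martingale convergence (the limits are finite-valued). Choose $L$ large enough for all $n\le N$. $\square$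

**Consequence.** Since $(s_n,h_n)_n$ and $(S_n,H_n)_n$ have the same law, Lemma 1 changes each of
$$\Big\|\sum e_n\Big\|_p,\quad\Big\|\sum\varepsilon_ne_n\Big\|_p,\quad\Big\|\sum\varepsilon_n\mathbb E(e_n\mid\mathcal F_{n-1})\Big\|_p,\quad\Big\|\sum\big(e_n-\mathbb E(e_n\mid\mathcal F_{n-1})\big)\Big\|_p$$
by at most $6N\alpha$ when $e_n$ is replaced by $\hat e_n$ and the conditional expectations are replaced accordingly. As $N$ is fixed and $\alpha$ is arbitrary, inequalities between such norms need only be proved for block-dyadic sequences.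

If $e_n=d_n$ is a martingale difference sequence, then $\|h_n\|_p\le3\alpha$. Hence $\|H_n\|_p\le3\alpha$ and $\|\mathbb E(\hat e_n\mid\xi_{<n})\|_p\le4\alpha$. Replacing $\hat e_n$ by $\hat e_n-\mathbb E(\hat e_n\mid\xi_{<n})$ costs at most $4\alpha$ more per term. So for Theorems A and B it suffices to consider
$$d_n=D_n(\xi_1,\dots,\xi_n),\qquad\mathbb E\,D_n(x_1,\dots,x_{n-1},\xi_n)=0\quad\text{for all }x\in Q^{n-1}. \tag{5}$$

## 5. Expanding each block bit by bit, and why this is not enough

With (5) at hand, a sensible first try is to reveal the bits of $\xi_k$ one at a time. Let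
$$d_{kj}=\mathbb E(d_k\mid\xi_{<k},\text{ first }j\text{ bits of }\xi_k)-\mathbb E(d_k\mid\xi_{<k},\text{ first }j-1\text{ bits of }\xi_k).$$
By (5), $d_k=\sum_{j\le L}d_{kj}$, and $(d_{kj})$ in lexicographic order is Walsh–Paley.

For UMD this finishes the argument: deterministic signs may be chosen to be constant on each block, and $\sum_k\epsilon_kd_k=\sum_{k,j}\epsilon_kd_{kj}$. For the randomized inequalities we do not choose the signs. The Walsh–Paley inequality puts an independent sign on every *bit*, so we obtain a comparison of $\|\sum d_k\|_p$ with $\|\sum_{k,j}\varepsilon_{kj}d_{kj}\|_p$, while we want $\|\sum_k\varepsilon_kd_k\|_p$.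

In the $\mathrm{UMD}^-$ case we would still need $\|\sum_{k,j}\varepsilon_{kj}d_{kj}\|_p\le C\|\sum_k\varepsilon_kd_k\|_p$. For a single block, $N=1$, this reads $\|\sum_j\varepsilon_jd_{1j}\|_p\le C\|\sum_jd_{1j}\|_p$, which is exactly the Walsh–Paley $\mathrm{UMD}^+_p$ inequality, with $L$ arbitrary. In the $\mathrm{UMD}^+$ case the missing step at $N=1$ is, in the same way, exactly the Walsh–Paley $\mathrm{UMD}^-_p$ inequality. Each half of the problem would need the hypothesis of the other half.

So we want *one* sign per block that carries the whole block difference.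

## 6. A fair coin between two copies: proof of Theorem A

**The coin representation.** Let $\xi_k^+,\xi_k^-$ ($1\le k\le N$) be uniform on $Q$ and $s_k$ Rademacher variables, all independent, and put
$$\xi_k:=\xi_k^{s_k},\qquad\xi_k^*:=\xi_k^{-s_k}.$$
The coin $s_k$ decides which of two prepared copies is used and which is put aside. Conditionally on $(s_k)$, the $2N$ variables $\xi_k,\xi_k^*$ are independent and uniform; hence they are so unconditionally. For a block-dyadic sequence $e_k=E_k(\xi_1,\dots,\xi_k)$ put
$$e_k^*:=E_k(\xi_1,\dots,\xi_{k-1},\xi_k^*).$$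
Since $\xi_k^*$ is uniform and independent of $(\xi_1,\dots,\xi_N)$,
$$\mathbb E(e_k^*\mid\xi_1,\dots,\xi_N)=\mathbb E(e_k\mid\xi_{<k}),\quad\text{and this is }0\text{ under (5)}. \tag{6}$$

*Example.* For $D$ from Section 4, $d_k-d_k^*=s_k\big(D(\xi_k^+)-D(\xi_k^-)\big)$. The skewed variable $D(\xi_k)$ has become a fair sign times a variable with values $0,\pm4$. The part put aside, $d_k^*$, has conditional mean zero and can be averaged out.

*Proof of Theorem A.* Let $\beta=\beta_p^{+,\Delta}(X)<\infty$ (otherwise there is nothing to prove), and let $d_k$ be as in (5), in the coin representation.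

**Step 1: apply the hypothesis to a list of coins in which $s_k$ comes last in its block.** Take as coordinates of a cube: the $2L$ bits of $(\xi_1^+,\xi_1^-)$, then $s_1$, then the $2L$ bits of $(\xi_2^+,\xi_2^-)$, then $s_2$, and so on. Let $(\mathcal H_i)$ be the coordinate filtration and let $s_k$ have index $i_k$. The function $F=\sum_kd_k$ has mean zero, so $F=\sum_i\Delta_iF$, and $(\Delta_iF)$ is Walsh–Paley by Section 1. Hence $\|\sum_i\varepsilon_i\Delta_iF\|_p\le\beta\|F\|_p$. By the contraction principle, conditionally on the cube, we may drop all $i\notin\{i_1,\dots,i_N\}$. After renaming the signs,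
$$\Big\|\sum_k\varepsilon_k\Delta_{i_k}F\Big\|_p\le\beta\Big\|\sum_kd_k\Big\|_p. \tag{7}$$

**Step 2: compute $\Delta_{i_k}F$.** If $j<k$, then $d_j$ is $\mathcal H_{i_k-1}$-measurable and contributes nothing to $\Delta_{i_k}F$. If $j>k$, then $\xi_j=\xi_j^{s_j}$ is uniform and independent of $\sigma(\mathcal H_{i_k},\xi_1,\dots,\xi_{j-1})$, which is generated by variables from blocks before $j$. So (5) gives $\mathbb E(d_j\mid\mathcal H_{i_k})=0=\mathbb E(d_j\mid\mathcal H_{i_k-1})$. If $j=k$, then $d_k$ is $\mathcal H_{i_k}$-measurable, while $\mathcal H_{i_k-1}$ knows everything except the coin $s_k$. Therefore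
$$\Delta_{i_k}F=D_k(\xi_{<k},\xi_k^{s_k})-\tfrac12\big(D_k(\xi_{<k},\xi_k^+)+D_k(\xi_{<k},\xi_k^-)\big)=\tfrac12(d_k-d_k^*).$$

**Step 3: average out $d_k^*$.** Taking the conditional expectation given $(\xi_k)_k$ and $(\varepsilon_k)_k$, (6) and (7) yield
$$\tfrac12\Big\|\sum_k\varepsilon_kd_k\Big\|_p\le\Big\|\sum_k\varepsilon_k\tfrac12(d_k-d_k^*)\Big\|_p\le\beta\Big\|\sum_kd_k\Big\|_p.$$
By Section 4 this extends to all $L^p$-martingale difference sequences. $\blacksquare$

## 7. What the coin representation leaves to prove for $\mathrm{UMD}^-$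

Let now $\beta=\beta_p^{-,\Delta}(X)<\infty$ and let $e_k=E_k(\xi_1,\dots,\xi_k)$ be block-dyadic in the coin representation. Put $w_k=E_k(\xi_{<k},\xi_k^+)-E_k(\xi_{<k},\xi_k^-)$. Then
$$e_k-e_k^*=s_kw_k.$$
Conditionally on all $\xi_j^\pm$, $w_k$ is a function of $s_1,\dots,s_{k-1}$. So $(e_k-e_k^*)_k$ is conditionally a Walsh–Paley martingale difference sequence, and
$$\Big\|\sum(e_k-e_k^*)\Big\|_p\le\beta\Big\|\sum\varepsilon_k(e_k-e_k^*)\Big\|_p\le\beta\Big\|\sum\varepsilon_ke_k\Big\|_p+\beta\Big\|\sum\varepsilon_ke_k^*\Big\|_p. \tag{8}$$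
For $e_k=d_k$ as in (5), the left side is at least $\|\sum d_k\|_p$, by (6). So Theorem B reduces to a *swap*: bound $\|\sum\varepsilon_ke_k^*\|_p$ by a multiple of $\|\sum\varepsilon_ke_k\|_p$.

Given the past, $e_k$ and $e_k^*$ have the same law, so one may hope that this is a triviality. It is not: $e_k$ is correlated with the future terms, and $e_k^*$ is not. Consider $X=\mathbb R$ and $e_k=\mathbf 1_{\{\zeta_1=\dots=\zeta_{k-1}=0\}}\zeta_k$ with fair $\zeta_k\in\{0,1\}$, from Section 4. At most one $e_k$ is nonzero, so $\|\sum\varepsilon_ke_k\|_p\le1$ for every $p$. But $e_k^*=\mathbf 1_{\{\zeta_1=\dots=\zeta_{k-1}=0\}}\zeta_k^*$ with $\zeta^*_k$ independent of all $\zeta_j$. On the event $\zeta_1=\dots=\zeta_{N-1}=0$, $\zeta_k^*=1$, $\varepsilon_k=1$ for all $k\le N$, which has probability $2^{-(3N-1)}$, the sum $\sum\varepsilon_ke_k^*$ equals $N$. Hence $\|\sum\varepsilon_ke_k^*\|_p\ge N2^{-(3N-1)/p}$, which tends to $N$ as $p\to\infty$. Even on the real line the swap constant cannot be uniform in $p$. The hypothesis $\beta<\infty$ has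 to be used a second time.

In terms of the coins, with $v_k^\pm=E_k(\xi_{<k},\xi_k^\pm)$,
$$e_k=\mathbf 1_{\{s_k=1\}}v_k^++\mathbf 1_{\{s_k=-1\}}v_k^-,\qquad e_k^*=\mathbf 1_{\{s_k=-1\}}v_k^++\mathbf 1_{\{s_k=1\}}v_k^-. \tag{9}$$
So the swap asks to compare, for vectors $v_k=v_k(s_1,\dots,s_{k-1})$, the *heads part* $\sum\eta_k\mathbf 1_{\{s_k=1\}}v_k$ with the *tails part* $\sum\eta_k\mathbf 1_{\{s_k=-1\}}v_k$. The direct attempt is to apply the hypothesis to $s_k\eta_kv_k$ for fixed $\eta$. It gives
$$\|\text{heads part}-\text{tails part}\|_p\le\beta\,\|\text{heads part}+\text{tails part}\|_p.$$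
The heads part appears with factor $1$ on the left and $\beta\ge1$ on the right, so it cannot be absorbed.

To repair this, we build the coin $s_k$ from many smaller coins and play the game "bet until the first loss" of Section 1. On a run of $m$ wins the game pays $m$, while its randomized version is a sum of $m$ independent signs, which in a good space counts only as $\sqrt m$. With $m$ large compared to $\beta^2$, absorption becomes possible. Two things are needed: the meaning of "counts only as $\sqrt m$", which is (3), and the construction of the coin.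

## 8. The $\sqrt m$-estimate and the exclusion of $\ell_\infty^n$

Estimate (3) is not automatic. In $c_0$ take $x_k=e_k$, $k\le n$: the left side of (3) is the $L^p$-norm of $\max_{k\le n}|\sum_{j\le m}\varepsilon_{kj}|$, which tends to $m$ as $n\to\infty$, while the right side is $A\sqrt m$.

**Lemma 2.** If $\beta=\beta_p^{-,\Delta}(X)<\infty$, $1\le p<\infty$, then (3) holds for some $A<\infty$.

*Proof.* **Step 1: $X$ does not contain the $\ell_\infty^n$ uniformly.** We test the hypothesis on a martingale that is bad in $\ell_\infty$. Suppose that for some $\lambda$ and every $N$ there is a linear $J:\ell_\infty(\{-1,1\}^N)\to X$ with $\|x\|\le\|Jx\|\le\lambda\|x\|$. Let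
$$w_k(r_1,\dots,r_{k-1})(t)=t_k\mathbf 1_{\{t_j=r_j\ \forall j<k\}},\quad t\in\{-1,1\}^N,\qquad v_k=Jw_k.$$
At $t=r$ the function $\sum_kr_kw_k$ equals $\sum_kr_k^2=N$, so $\|\sum r_kv_k\|\ge N$ everywhere.

Now consider $\sum_k\varepsilon_kw_k(t)$. If $t=r$, it equals $\sum_k\varepsilon_kr_k$. If $l$ is the first index with $t_l\ne r_l$, only the terms $k\le l$ survive, and it equals $\sum_{k<l}\varepsilon_kr_k-\varepsilon_lr_l$. Hence
$$\Big\|\sum_k\varepsilon_kw_k\Big\|_\infty\le1+\max_{l\le N}\Big|\sum_{k\le l}\varepsilon_kr_k\Big|.$$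
Given $r$, the $\varepsilon_kr_k$ form a Rademacher sequence. Lévy's inequality bounds the $p$-th moment of the maximum by twice that of $|\sum_{k\le N}\varepsilon_kr_k|$, and Khintchine's inequality bounds the $L^p$-norm of the latter by a multiple of $\sqrt N$. So the $L^p$-norm of the right side is at most $1+C_p\sqrt N$. The Walsh–Paley inequality for $r_kv_k$ gives
$$N\le\Big\|\sum r_kv_k\Big\|_p\le\beta\Big\|\sum\varepsilon_kv_k\Big\|_p\le\beta\lambda(1+C_p\sqrt N)$$
for all $N$, which is impossible.

**Step 2: compare with Gaussians, for which the $\sqrt m$ is an identity.** By the facts recalled in Section 1, $X$ has finite cotype and $\|\sum\gamma_kx_k\|_p\le C_\gamma\|\sum\varepsilon_kx_k\|_p$. Let $\gamma_{kj}$ be independent standard Gaussians. Since $(\gamma_{kj})$ has the law of $(\varepsilon_{kj}|\gamma_{kj}|)$ and $\mathbb E|\gamma|=\sqrt{2/\pi}$, taking the conditional expectation given $(\varepsilon_{kj})$ yields the first inequality in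
$$\Big\|\sum_{k,\,j\le m}\varepsilon_{kj}x_k\Big\|_p\le\sqrt{\tfrac\pi2}\Big\|\sum_{k,\,j\le m}\gamma_{kj}x_k\Big\|_p=\sqrt{\tfrac\pi2}\sqrt m\,\Big\|\sum_k\gamma_kx_k\Big\|_p\le\sqrt{\tfrac\pi2}\,C_\gamma\sqrt m\,\Big\|\sum_k\varepsilon_kx_k\Big\|_p.$$
The equality holds because $(\sum_{j\le m}\gamma_{kj})_k$ has the law of $(\sqrt m\,\gamma_k)_k$. So $A=\sqrt{\pi/2}\,C_\gamma$ will do. $\square$

Note that $A\ge1$, by taking $m=1$ in (3).

## 9. Comparing heads with tails

**Lemma 3 (coin lemma).** Let $1\le p<\infty$, $\beta=\beta_p^{-,\Delta}(X)<\infty$, $A$ as in (3), $m=\lceil4A^2\beta^2\rceil$ and $K=2(1+\beta)(2^m-1)$. Let $s_1,\dots,s_N$ be independent Rademacher variables and $v_k=v_k(s_1,\dots,s_{k-1})$ with arbitrary $v_k:\{-1,1\}^{k-1}\to X$. Then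
$$\Big\|\sum_k\eta_k\mathbf 1_{\{s_k=1\}}v_k\Big\|_p\le K\Big\|\sum_k\eta_k\mathbf 1_{\{s_k=-1\}}v_k\Big\|_p,$$
and the same holds with $1$ and $-1$ interchanged.

*Proof.* The second assertion is the first, applied to the coins $-s_k$ and the functions $(y_1,\dots,y_{k-1})\mapsto v_k(-y_1,\dots,-y_{k-1})$. We prove the first. Both sides depend only on the joint law of $(s_k)$ and $(\eta_k)$, so we may choose how to realize the coins.

**Step 1: build $s_k$ so that tails means "the game was played and lost".** Let
$$a=\frac1{2(1-2^{-m})}\in(0,1].$$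
Let $\theta_k\in\{0,1\}$ with $\mathbb P(\theta_k=1)=a$, and let $\rho_{kj}$ ($1\le j\le m$) be Rademacher variables, all independent and independent of $(\eta_k)$. Let $T_k=\min\{j\le m:\rho_{kj}=-1\}$, with $T_k=\infty$ if there is no such $j$. Put
$$s_k=-1\iff\theta_k=1\text{ and }T_k\le m,\qquad\sigma_k=\theta_k\mathbf 1_{\{T_k=\infty\}}.$$
A loss occurs with probability $1-2^{-m}$, which is too much for a fair coin; the variable $\theta_k$, which decides whether the game is played at all, corrects this: $\mathbb P(s_k=-1)=a(1-2^{-m})=\frac12$. So the $s_k$ are independent Rademacher variables. The event $\sigma_k=1$ (played, and won $m$ times) is a part of $\{s_k=1\}$. As the triples $(\theta_k,T_k,s_k)$ are independent over $k$ and $\mathbb P(\sigma_k=1)=a2^{-m}$,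
$$\mathbb E(\sigma_k\mid s_1,\dots,s_N)=\delta\,\mathbf 1_{\{s_k=1\}},\qquad\delta=2a2^{-m}=\frac1{2^m-1}. \tag{10}$$
So it is enough to bound $\sum\eta_k\sigma_kv_k$ by the tails part; a conditional expectation then recovers the whole heads part.

**Step 2: apply the hypothesis to the game.** Fix $\theta$ and signs $\eta_k$. In lexicographic order of $(k,j)$ consider
$$d_{kj}=\rho_{kj}\cdot\big[\eta_k\theta_k\mathbf 1_{\{j\le T_k\}}v_k(s_1,\dots,s_{k-1})\big].$$
This is a Walsh–Paley martingale difference sequence in the coins $\rho_{kj}$: we have $\{j\le T_k\}=\{\rho_{k1}=\dots=\rho_{k,j-1}=1\}$, and for fixed $\theta$ each $s_i$ with $i<k$ is a function of $\rho_{i1},\dots,\rho_{im}$. By the example after Definition 4, $\sum_{j\le m}\rho_{kj}\mathbf 1_{\{j\le T_k\}}$ equals $m$ if $T_k=\infty$ and $T_k-2$ if $T_k\le m$. Therefore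
$$\sum_{j\le m}d_{kj}=\eta_k\big(m\sigma_k+(T_k-2)\mathbf 1_{\{s_k=-1\}}\big)v_k.$$
In the randomized sum $\sum\varepsilon_{kj}d_{kj}$ the signs $\rho_{kj}$ and $\eta_k$ are absorbed in $\varepsilon_{kj}$. With
$$g_k=\sum_{j\le m}\varepsilon_{kj}\mathbf 1_{\{j\le T_k\}}$$
and $\theta_k=\sigma_k+\mathbf 1_{\{s_k=-1\}}$, the Walsh–Paley inequality for each $\theta,\eta$, integrated over $\theta$ and over Rademacher $\eta$, becomes
$$\Big\|\sum_k\eta_k\big(m\sigma_k+(T_k-2)\mathbf 1_{\{s_k=-1\}}\big)v_k\Big\|_p\le\beta\Big\|\sum_k\big(\sigma_k+\mathbf 1_{\{s_k=-1\}}\big)g_kv_k\Big\|_p.$$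
By the triangle inequality,
$$m\Big\|\sum\eta_k\sigma_kv_k\Big\|_p\le\Big\|\sum\eta_k(T_k-2)\mathbf 1_{\{s_k=-1\}}v_k\Big\|_p+\beta\Big\|\sum\sigma_kg_kv_k\Big\|_p+\beta\Big\|\sum\mathbf 1_{\{s_k=-1\}}g_kv_k\Big\|_p. \tag{11}$$

**Step 3: bound the three terms on the right of (11).** Write $\mathcal T=\|\sum\eta_k\mathbf 1_{\{s_k=-1\}}v_k\|_p$ for the tails part.

* *First term.* On $\{s_k=-1\}$ we have $1\le T_k\le m$, so $|T_k-2|\le m$. By contraction, conditionally on $(\theta,\rho)$, the term is at most $m\mathcal T$.
* *Third term.* Conditionally on $(\theta,\rho)$, the $g_k$ are independent and symmetric, with $|g_k|\le m$. So $(g_k)$ has the same conditional law as $(\eta_kg_k)$, and contraction, conditionally on $(\theta,\rho)$ and $(\varepsilon_{kj})$, bounds the term by $\beta m\mathcal T$.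
* *Second term.* If $\sigma_k=1$, then $T_k=\infty$ and $g_k=\sum_{j\le m}\varepsilon_{kj}$, the full sum. By (3), conditionally on $(\theta,\rho)$ with $x_k=\sigma_kv_k$, the term is at most
$$\beta A\sqrt m\,\Big\|\sum\eta_k\sigma_kv_k\Big\|_p\le\frac m2\Big\|\sum\eta_k\sigma_kv_k\Big\|_p,$$
because $m\ge4A^2\beta^2$ means $\beta A\le\frac12\sqrt m$.

**Step 4: absorb and average.** All quantities are finite, so the second term can be moved to the left of (11), and
$$\Big\|\sum\eta_k\sigma_kv_k\Big\|_p\le2(1+\beta)\,\mathcal T.$$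
Taking the conditional expectation given $(s_k),(\eta_k)$ on the left and using (10), we get $\delta\|\sum\eta_k\mathbf 1_{\{s_k=1\}}v_k\|_p\le2(1+\beta)\mathcal T$. This is the claim, with $K=2(1+\beta)/\delta=2(1+\beta)(2^m-1)$. $\square$

## 10. Swapping the two copies: proof of Theorem B

**Lemma 4 (swap lemma).** Under the assumptions of Lemma 3, for every block-dyadic sequence $e_k=E_k(\xi_1,\dots,\xi_k)$,
$$\frac1{2K}\Big\|\sum_k\varepsilon_ke_k\Big\|_p\le\Big\|\sum_k\varepsilon_ke_k^*\Big\|_p\le2K\Big\|\sum_k\varepsilon_ke_k\Big\|_p.$$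

*Proof.* Use (9). Conditionally on all $\xi_j^\pm$, the $v_k^\pm$ are functions of $s_1,\dots,s_{k-1}$, so Lemma 3 applies conditionally to each of the two parts of $e_k^*$. After integration,
$$\Big\|\sum\varepsilon_ke_k^*\Big\|_p\le K\Big\|\sum\varepsilon_k\mathbf 1_{\{s_k=1\}}v_k^+\Big\|_p+K\Big\|\sum\varepsilon_k\mathbf 1_{\{s_k=-1\}}v_k^-\Big\|_p.$$
Now $\mathbf 1_{\{s_k=1\}}v_k^+=\mathbf 1_{\{s_k=1\}}e_k$ and $\mathbf 1_{\{s_k=-1\}}v_k^-=\mathbf 1_{\{s_k=-1\}}e_k$. By contraction, conditionally on $(s,\xi^\pm)$, each norm on the right is at most $\|\sum\varepsilon_ke_k\|_p$. In the same way,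
$$\Big\|\sum\varepsilon_ke_k\Big\|_p\le K\Big\|\sum\varepsilon_k\mathbf 1_{\{s_k=-1\}}v_k^+\Big\|_p+K\Big\|\sum\varepsilon_k\mathbf 1_{\{s_k=1\}}v_k^-\Big\|_p\le2K\Big\|\sum\varepsilon_ke_k^*\Big\|_p.\qquad\square$$

*Proof of Theorem B.* Estimate (3) is Lemma 2. Let $d_k$ be as in (5), in the coin representation. By (6), $\sum d_k=\mathbb E(\sum(d_k-d_k^*)\mid\xi_1,\dots,\xi_N)$. With (8) and Lemma 4,
$$\Big\|\sum d_k\Big\|_p\le\Big\|\sum(d_k-d_k^*)\Big\|_p\le\beta\Big\|\sum\varepsilon_kd_k\Big\|_p+\beta\Big\|\sum\varepsilon_kd_k^*\Big\|_p\le\beta(1+2K)\Big\|\sum\varepsilon_kd_k\Big\|_p.$$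
By Section 4 this extends to all $L^p$-martingale difference sequences. Only $1\le p<\infty$ was used. $\blacksquare$

## 11. Adapted sequences, conditional symmetry, decoupling

The argument yields more than Theorem B, since Lemma 4 and (8) never used that $e_k$ has conditional mean zero.

**Definition 7 (conditional symmetry).** A martingale difference sequence $(d_n)$ is conditionally symmetric if, for each $n$, the variables $d_n$ and $-d_n$ have the same conditional law given $\mathcal F_{n-1}$.

*Example.* Walsh–Paley differences are conditionally symmetric. The centered variables $\zeta_k-\delta$ of Section 1 are not, unless $\delta=\frac12$.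

**Theorem C.** Let $1\le p<\infty$. The following are equivalent, quantitatively as indicated ($\beta=\beta_p^{-,\Delta}(X)$, $K$ as in Theorem B):

1. $X$ has the Walsh–Paley $\mathrm{UMD}^-_p$ property;
2. the $\mathrm{UMD}^-_p$ inequality holds for all conditionally symmetric martingale difference sequences (same constant $\beta$);
3. $X$ has the $\mathrm{UMD}^-_p$ property (constant $\le\beta(1+2K)$);
4. for all adapted sequences $(e_n)$ in $L^p$, not only martingale differences, with $\mathcal F_0$ trivial,
$$\Big\|\sum\big(e_n-\mathbb E(e_n\mid\mathcal F_{n-1})\big)\Big\|_p\le\beta(1+2K)\Big\|\sum\varepsilon_ne_n\Big\|_p.$$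

They imply, for adapted $(e_n)$ in $L^p$, the adapted Stein inequality
$$\Big\|\sum\varepsilon_n\mathbb E(e_n\mid\mathcal F_{n-1})\Big\|_p\le2K\Big\|\sum\varepsilon_ne_n\Big\|_p,$$
and, for block-dyadic $d_k$ as in (5), the decoupling inequality $\|\sum d_k\|_p\le2\beta(1+2K)\|\sum d_k^*\|_p$. Likewise, the $\mathrm{UMD}^+_p$ inequality for conditionally symmetric martingale differences holds with exactly the constant $\beta_p^{+,\Delta}(X)$.

*Proof.* **(1)⇔(2), and the $\mathrm{UMD}^+$ statement.** The aim is to write a conditionally symmetric sequence as a mixture of Walsh–Paley ones. Since the $d_n$ take almost all their values in a separable closed subspace, whose Walsh–Paley constants do not exceed those of $X$, we may take $X$ separable. Then $d_n$ has a regular conditional law given $d_{<n}$. By the tower property, conditional symmetry given $\mathcal F_{n-1}$ makes $d_n$ and $-d_n$ have the same conditional law given $d_{<n}$, so this law is symmetric for almost every value of $d_{<n}$; on the exceptional null set we replace it by the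 point mass at $0$. Recall that a probability kernel with values in a complete separable metric space can be realized by a uniform variable: there is a measurable $\varphi_n$ such that $\varphi_n(y,u)$ has the prescribed law given $d_{<n}=y$ when $u$ is uniform on $[0,1]$. If a variable has a symmetric law, multiplying it by an independent Rademacher sign does not change the law. So, with independent uniform $u_n$ and Rademacher $s_n$, the recursion
$$d_n=s_n\,\varphi_n(d_{<n},u_n)$$
reproduces the joint law of $(d_n)$, which determines all norms in question. By induction $d_n=s_nw_n(u_1,\dots,u_n,s_1,\dots,s_{n-1})$, and for fixed $u$ this is a Walsh–Paley martingale difference sequence. Apply the Walsh–Paley inequality, $-$ or $+$, for fixed $u$ and integrate over $u$. Conversely, Walsh–Paley differences are conditionally symmetric, so the constants coincide.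

**(1)⇒(4) and Stein's inequality.** By Section 4 we may take $(e_k)$ block-dyadic, in the coin representation. By (6), $\sum\varepsilon_k\mathbb E(e_k\mid\xi_{<k})=\mathbb E(\sum\varepsilon_ke_k^*\mid\xi,\varepsilon)$, so Lemma 4 gives
$$\Big\|\sum\varepsilon_k\mathbb E(e_k\mid\xi_{<k})\Big\|_p\le\Big\|\sum\varepsilon_ke_k^*\Big\|_p\le2K\Big\|\sum\varepsilon_ke_k\Big\|_p.$$
Also by (6), $e_k-\mathbb E(e_k\mid\xi_{<k})=\mathbb E(e_k-e_k^*\mid\xi)$, so (8) and Lemma 4 give
$$\Big\|\sum\big(e_k-\mathbb E(e_k\mid\xi_{<k})\big)\Big\|_p\le\Big\|\sum(e_k-e_k^*)\Big\|_p\le\beta(1+2K)\Big\|\sum\varepsilon_ke_k\Big\|_p.$$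
A nontrivial $\mathcal F_0$ makes no difference here: prepend the term $0$, put a trivial $\sigma$-algebra in front of $\mathcal F_0,\mathcal F_1,\dots$, and shift indices. All sums stay the same.

**(4)⇒(3)⇒(1).** For martingale differences, normalized as in Section 1, the conditional expectations in (4) vanish, which gives (3). And (3) contains (1).

**Decoupling.** Let $d_k$ be as in (5). As in the proof of Theorem B, but now using the left inequality of Lemma 4 to bound $\|\sum\varepsilon_kd_k\|_p$ by $2K\|\sum\varepsilon_kd_k^*\|_p$,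
$$\Big\|\sum d_k\Big\|_p\le\beta\Big\|\sum\varepsilon_k(d_k-d_k^*)\Big\|_p\le\beta(1+2K)\Big\|\sum\varepsilon_kd_k^*\Big\|_p.$$
Conditionally on $\xi$, the $d_k^*$ are independent with mean zero, so $\|\sum\varepsilon_kd_k^*\|_p\le2\|\sum d_k^*\|_p$ by (4) of Section 3, applied conditionally. $\blacksquare$

## 12. No bound for $\mathrm{UMD}^-$ can be uniform in $p$

Theorem A has the constant $2$ for all $X$ and $p$. In Theorem B the constant also involves $A=A(p,X)$. Some dependence of this kind cannot be removed.

**Proposition D.** By Theorem A, $\beta_p^+\le2\beta_p^{+,\Delta}$ for all $X$ and $p$. In contrast, $\beta_p^-(\mathbb R)\ge p/e$, while $\sup_{p\ge1}\beta_p^{-,\Delta}(\mathbb R)<\infty$. Hence no nondecreasing $\phi:[1,\infty)\to[1,\infty)$ satisfies $\beta_p^-(\mathbb R)\le\phi(\beta_p^{-,\Delta}(\mathbb R))$ for all $p$. Some additional dependence, such as the constant $A=A(p,X)$ in Theorem B, is unavoidable.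

*Proof.* **The Walsh–Paley constants are bounded.** This is Hitczenko's theorem (*Domination inequality for martingale transforms of a Rademacher sequence*, Israel J. Math. 84 (1993), 161–178): there is an absolute constant $C$ with $\|\sum r_kv_k\|_p\le C\|\sum\varepsilon_kv_k\|_p$ for all $1\le p<\infty$ and all real $v_k=v_k(r_1,\dots,r_{k-1})$. Thus $\beta_p^{-,\Delta}(\mathbb R)\le C$ for all $p$.

**The full constants grow.** We use a skewed martingale that waits for a rare success. Let $c>0$, $\delta\in(0,1)$, $N=\lceil c/\delta\rceil$, and let $\zeta_k,\tau$ and $d_k=\mathbf 1_{\{k\le\tau\}}(\zeta_k-\delta)$ be as in the example after Definition 1. Then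
$$\sum_{k\le N}d_k=\mathbf 1_{\{\tau\le N\}}-\delta(\tau\wedge N).$$
On $\{\tau>N\}$, which has probability $(1-\delta)^N$, this sum is $-\delta N\le-c$. As $\delta\to0$ we have $\delta N\to c$, so
$$\Big\|\sum d_k\Big\|_p\ge c(1-\delta)^{N/p}\longrightarrow ce^{-c/p}.$$
On the randomized side, $\big|\sum_{k\le N}\varepsilon_k\mathbf 1_{\{k\le\tau\}}\zeta_k\big|\le1$, since at most one term is nonzero. By contraction, conditionally on $\zeta$, $\|\sum_{k\le N}\varepsilon_k\mathbf 1_{\{k\le\tau\}}\delta\|_p\le\delta\|\sum_{k\le N}\varepsilon_k\|_p$. Hence, by Khintchine's inequality,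
$$\Big\|\sum\varepsilon_kd_k\Big\|_p\le1+C_p\,\delta\sqrt N\longrightarrow1,$$
because $\delta\sqrt N\le\sqrt{\delta(c+\delta)}$. So $\beta_p^-(\mathbb R)\ge ce^{-c/p}$ for every $c>0$, and $c=p$ gives $\beta_p^-(\mathbb R)\ge p/e$.

**Conclusion.** If $\phi$ were as described, then $p/e\le\beta_p^-(\mathbb R)\le\phi(\beta_p^{-,\Delta}(\mathbb R))\le\phi(C)$ for all $p$, which is false for large $p$. $\blacksquare$
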